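# Amenable algebras of matrix functions over a metrizable space

## 1. Inner products that turn a homomorphism into a $*$-homomorphism

Let $B$ and $Q$ be unital C$^*$-algebras and let $\tau:B\to Q$ be a unital bounded homomorphism. It need not respect the involution and it need not be contractive. The object on which everything below turns is a positive invertible element $h$, in $Q$ or in a larger C$^*$-algebra, with
$$h\,\tau(b)=\tau(b^*)^*\,h\qquad\text{for all }b\in B. \tag{1}$$
We call such an $h$ a *unitarizer* of $\tau$. If $Q=B(H)$, then (1) says that for the inner product $\langle h\xi,\eta\rangle$ the adjoint of $\tau(b)$ is $\tau(b^*)$, because $\langle h\tau(b)\xi,\eta\rangle=\langle \tau(b^*)^*h\xi,\eta\rangle=\langle h\xi,\tau(b^*)\eta\rangle$.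

A unitarizer repairs $\tau$ by a similarity. Put $k=h^{1/2}$. Multiplying $k^2\tau(b)=\tau(b^*)^*k^2$ by $k^{-1}$ on the left and on the right gives
$$k\,\tau(b)\,k^{-1}=k^{-1}\tau(b^*)^*k=\bigl(k\,\tau(b^*)\,k^{-1}\bigr)^*,$$
so $b\mapsto k\tau(b)k^{-1}$ is a $*$-homomorphism. We work with $h=k^2$ and not with $k$ because (1) is linear in $h$, and bounds $\delta\le h\le M$ are convex conditions. Solutions can therefore be averaged over a group, mixed with a partition of unity, and produced by convexity arguments from weak limits. All three will happen.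

**Example 1.1.** Let $B=\mathbb C^2$, $Q=\mathbb M_2$ and $\tau(\lambda,\mu)=\lambda e+\mu(1-e)$, where $e=\begin{pmatrix}1&s\\0&0\end{pmatrix}$ and $s\in\mathbb R$. Condition (1) reduces to $he=e^*h$. For $h=\begin{pmatrix}p&r\\ \bar r&w\end{pmatrix}$ this reads
$$\begin{pmatrix}p&ps\\ \bar r&\bar rs\end{pmatrix}=\begin{pmatrix}p&r\\ sp&sr\end{pmatrix},\qquad\text{that is, } r=ps .$$
The unitarizers are exactly the matrices $\begin{pmatrix}p&ps\\ps&w\end{pmatrix}$ with $p>0$ and $w>ps^2$. They form a convex cone, which moves with $s$.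

Here is what unitarizers are for. If $A$ is a Banach algebra, we write $A\cong\mathrm C^*$ if there are a C$^*$-algebra $B$ and an isomorphism of Banach algebras $A\to B$. Homomorphisms of Banach algebras are always assumed continuous, not necessarily contractive, and isomorphisms need not be isometric. For a compact Hausdorff space $X$, $C(X)\otimes\mathbb M_d$ is the C$^*$-algebra of continuous $d\times d$-matrix-valued functions on $X$. "Subalgebra" means closed subalgebra, and it need not be self-adjoint.

Amenability, recalled in Section 2, is a Banach-algebra property. If $A\subset C(X)\otimes \mathbb M_d$ and $A\cong\mathrm C^*$, then $A$ is amenable; this is background that we take as known. Does amenability conversely force $A$ to be a C$^*$-algebra in disguise? In general no: Choi–Farah–Ozawa give an amenable closed subalgebra of $\ell^\infty\otimes\mathbb M_2=C(\beta\mathbb N)\otimes\mathbb M_2$ which is not $\cong\mathrm C^*$. On the other hand Gifford shows that every amenable closed subalgebra of $c_0\otimes\mathbb M_d$ is $\cong\mathrm C^*$. The question,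 from the text "Extensions, unitarizability, and amenable operator algebras", is what happens when $X$ is metrizable. The answer is yes.

**Theorem A.** Let $X$ be compact metrizable, $d\in\mathbb N$, and $A\subset C(X)\otimes\mathbb M_d$ an amenable closed subalgebra. Then $A\cong\mathrm C^*$.

**Theorem B.** Let $X$ be compact Hausdorff and $A\subset C(X)\otimes\mathbb M_d$ a *separable* closed subalgebra. The following are equivalent:

1. $A$ is amenable;
2. $A\cong\mathrm C^*$;
3. there is a bounded function $S:X\to GL_d(\mathbb C)$ with bounded inverse such that $SAS^{-1}$ is a C$^*$-subalgebra of $\ell^\infty(X)\otimes\mathbb M_d$.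

If $X$ is metrizable, $S$ can be chosen Borel. There is a function $\beta_d(K)$ such that, if $A+\mathbb C1$ has an approximate diagonal bounded by $K$, then $S$ can be chosen with $\sup_x\|S(x)\|\cdot\sup_x\|S(x)^{-1}\|\le\beta_d(K)^2$ (Borel if $X$ is metrizable). In general $S$ cannot be chosen continuous, even for $A$ commutative, $X=[0,1]$, $d=2$. Separability cannot be dropped (Choi–Farah–Ozawa).

## 2. Approximate diagonals and the textbook facts

**Definition 2.1.** Let $A\hat\otimes A$ be the projective tensor product, the completion of the algebraic tensor product in the norm $\|t\|=\inf\sum_i\|a_i\|\|b_i\|$ over all representations $t=\sum_ia_i\otimes b_i$. A bilinear map on $A\times A$ of norm at most $\gamma$ induces a linear map on $A\hat\otimes A$ of norm at most $\gamma$. Let $a(b\otimes c)=ab\otimes c$, $(b\otimes c)a=b\otimes ca$ and $m(a\otimes b)=ab$. An *approximate diagonal bounded by $K$* is a net $\Delta_\alpha\in A\hat\otimes A$ with $\|\Delta_\alpha\|\le K$ and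
$$a\Delta_\alpha-\Delta_\alpha a\to0,\qquad m(\Delta_\alpha)a\to a\qquad(a\in A).$$
$A$ is *amenable* if and only if it has an approximate diagonal bounded by some $K$ (Johnson); the reader may take this as the definition.

If $A\to C$ is a surjective contractive homomorphism, pushing $\Delta_\alpha$ forward gives an approximate diagonal of $C$ with the same bound $K$. For a surjective bounded homomorphism $\theta$ the bound becomes $\|\theta\|^2K$; in particular amenability is invariant under isomorphism. If $A$ is unital, then $m(\Delta_\alpha)\to1$, so $K\ge1$ when $\|1\|=1$. The unitization of an amenable algebra is amenable.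

**Example 2.2.** $\mathbb M_d$ has the diagonal $\Delta=\frac1d\sum_{i,j}e_{ij}\otimes e_{ji}$. Indeed $m(\Delta)=\frac1d\sum_{i,j}e_{ii}=1$, and $e_{kl}\Delta=\frac1d\sum_je_{kj}\otimes e_{jl}=\Delta e_{kl}$. Moreover $\|\Delta\|\le1$. To see this, let $F_d$ be the finite group of signed permutation matrices $f=\sum_i\epsilon_ie_{\pi(i),i}$, so that $f^{-1}=\sum_j\epsilon_je_{j,\pi(j)}$. Averaging $f\otimes f^{-1}$ over the signs leaves $\sum_ie_{\pi(i),i}\otimes e_{i,\pi(i)}$, and averaging over $\pi$ gives $\Delta$. So $\Delta=|F_d|^{-1}\sum_{f\in F_d}f\otimes f^{-1}$, an average of elements of norm at most $1$.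

The following facts will be used.

* *Fuglede.* If an operator commutes with a normal operator $N$, it commutes with $N^*$.
* *Burnside.* A subalgebra of $\mathbb M_d$ acting irreducibly on $\mathbb C^d$ is $\mathbb M_d$. *Skolem–Noether*: automorphisms of $\mathbb M_d$ are inner.
* *Central polynomials* (Formanek 1972, Razmyslov 1973). For each $k$ there is a noncommutative polynomial $c_k$ with zero constant term whose values on $\mathbb M_k(\mathbb C)$ are scalar and not all zero; for $k=1$ we take $c_1=x_1$. For $k=2$ one may take $[x_1,x_2]^2$: a trace-zero $2\times2$ matrix $b$ satisfies $b^2=-\det(b)1$, and $[e_{12},e_{21}]^2=1$. If $j<k$, then $c_k$ vanishes on $\mathbb M_j$. To see this, regard $\mathbb M_j$ as a corner of $\mathbb M_k$; since $c_k$ has no constant term, its value is a scalar matrix lying in a proper corner, hence zero.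
* *Amitsur–Levitzki.* With $s_n(x_1,\dots,x_n)=\sum_\pi\operatorname{sgn}(\pi)x_{\pi(1)}\cdots x_{\pi(n)}$, the algebra $\mathbb M_k$ satisfies $s_{2d}=0$ for $k\le d$. But $\mathbb M_{d+1}$ does not. Among all products of the $2d$ matrices $e_{11},e_{12},e_{22},e_{23},\dots,e_{dd},e_{d,d+1}$, only the one in the listed order is nonzero, because a nonzero product traces a path through the loops $i\to i$ and arrows $i\to i+1$ using each once. So $s_{2d}$ takes the value $e_{1,d+1}$.
* *Von Neumann algebras.* The bidual of a C$^*$-algebra is a von Neumann algebra with separately weak$^*$-continuous product. We use the type decomposition and Kaplansky density.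
* *Amenable groups.* Abelian-by-finite discrete groups are amenable: there is a right-invariant mean on $\ell^\infty(G)$.
* *Kuratowski–Ryll-Nardzewski selection*, for the Borel claim only.
* Every bounded functional on a unital C$^*$-algebra has the form $\varphi(b)=\langle\sigma(b)\xi,\eta\rangle$ for a unital $*$-representation $\sigma$. Closed two-sided ideals of C$^*$-algebras are self-adjoint.

## 3. One point, one dimension, and unbounded idempotents

Two lemmas extract from an approximate diagonal what we need. The first says that invariant subspaces have invariant complements, with a uniform bound.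

**Lemma 1.** Let $A$ be a unital Banach algebra with an approximate diagonal bounded by $K$, $\pi:A\to B(H)$ a unital bounded homomorphism, and $V\subset H$ a closed invariant subspace. Then there is an idempotent $P\in\pi(A)'$ with range $V$ and $\|P\|\le K\|\pi\|^2$.

*Proof.* Let $P_V$ be the orthogonal projection onto $V$, let $P_\alpha$ be the image of $\Delta_\alpha$ under $a\otimes b\mapsto\pi(a)P_V\pi(b)$, and let $P$ be a weak$^*$ cluster point of $(P_\alpha)$. That map has norm at most $\|\pi\|^2$, so $\|P_\alpha\|\le K\|\pi\|^2$ and hence $\|P\|\le K\|\pi\|^2$. Since $\pi(a)V\subset V$, we have $P_\alpha H\subset V$, and so $PH\subset V$. The operator $\pi(a)P_\alpha-P_\alpha\pi(a)$ is the image of $a\Delta_\alpha-\Delta_\alpha a$ and tends to $0$ in norm. Multiplication by a fixed operator is weak$^*$ continuous, so $P$ commutes with $\pi(a)$. Finally, for $v\in V$ we have $\pi(a)P_V\pi(b)v=\pi(ab)v$, so $P_\alpha v=\pi(m(\Delta_\alpha))v\to v$ and $Pv=v$. Hence $P^2=P$ and $P$ has range $V$. $\square$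

**Lemma 2.** Let $\mathfrak B$ be a unital C$^*$-algebra and $A\ni1_{\mathfrak B}$ an amenable closed subalgebra. If $z\in A$ is normal in $\mathfrak B$, then $z^*\in A$.

*Proof.* Otherwise, by Hahn–Banach, there is $\varphi\in\mathfrak B^*$ with $\varphi|_A=0$ and $\varphi(z^*)\ne0$. Write $\varphi(b)=\langle\sigma(b)\xi,\eta\rangle$ with $\sigma$ a unital $*$-representation, and put $V=\overline{\sigma(A)\xi}$. Then $\xi\in V$ because $1\in A$, and $\eta\perp V$ because $\varphi|_A=0$. By Lemma 1 there is an idempotent $P\in\sigma(A)'$ with range $V$. It commutes with the normal operator $\sigma(z)$, so by Fuglede it commutes with $\sigma(z^*)$. Therefore $\sigma(z^*)\xi=\sigma(z^*)P\xi=P\sigma(z^*)\xi\in V$, and $\varphi(z^*)=0$, a contradiction. $\square$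

*The case $d=1$.* Every element of $C(X)$ is normal. So an amenable $A\subset C(X)$ containing $1$ is self-adjoint, hence a C$^*$-algebra. The disc algebra in $C(\overline{\mathbb D})$ contains $z$ and not $\bar z$, so it is not amenable.

*The case of one point.* Let $A\subset\mathbb M_d$ be amenable with $1\in A$. By Lemma 1 every invariant subspace of $\mathbb C^d$ has an invariant complement, so $\mathbb C^d$ is a completely reducible faithful module, $A$ is semisimple, and $A\cong\bigoplus_i\mathbb M_{k_i}$. The upper triangular matrices in $\mathbb M_2$ are not amenable: their commutant is $\mathbb C1$, which contains no idempotent with range $\mathbb Ce_1$.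

*Nice fibers are not enough.* Let $X=\{1/n:n\ge1\}\cup\{0\}$, $e_n=\begin{pmatrix}1&n\\0&0\end{pmatrix}$, and let $A$ be the algebra of all $a\in C(X)\otimes\mathbb M_2$ with $a(1/n)\in\operatorname{span}\{1,e_n\}$ and $a(0)\in\mathbb C1$. This is a closed subalgebra with unit. Its fibers are $\mathbb C^2$ at $1/n$ (the function equal to $e_n$ at $1/n$ and $0$ elsewhere is in $A$) and $\mathbb C$ at $0$. Yet $A$ is not amenable. The commutant of $\operatorname{span}\{1,e_n\}$ is $\operatorname{span}\{1,e_n\}$ itself, whose only idempotent with range $\mathbb Ce_1$ is $e_n$. So Lemma 1 would give $\sqrt{1+n^2}=\|e_n\|\le K$ for all $n$.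

## 4. Why similarities chosen fiber by fiber do not suffice

For each $x\in X$ the fiber $A(x)=\{a(x):a\in A\}$ is an amenable subalgebra of $\mathbb M_d$. The first thing to try is to pick, for each $x$, an invertible $S(x)$ making $S(x)A(x)S(x)^{-1}$ self-adjoint, with $\|S(x)\|\|S(x)^{-1}\|$ uniformly bounded, and to pass to $SAS^{-1}$. One would like $S$ to be continuous, so as to stay in $C(X)\otimes\mathbb M_d$. That is impossible in general.

**Example 4.1 ($S$ cannot be continuous).** Let $X=[0,1]$, $e(t)=\begin{pmatrix}1&\sin(1/t)\\0&0\end{pmatrix}$ for $t>0$, and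
$$A=\{\,g+(f-g)e:\ f,g\in C[0,1],\ f(0)=g(0)\,\}\subset C[0,1]\otimes\mathbb M_2 .$$
At $t=0$ the value is $f(0)1$; the function is continuous there since $(f-g)(t)\to0$ and $e$ is bounded. As $g+(f-g)e=fe+g(1-e)$ and $e(t)$ is idempotent, products are computed in $f$ and $g$ separately. The eigenvalues at $t$ are $f(t),g(t)$, so the norm is at least $\max(\|f\|,\|g\|)$; it is at most $(1+2\sqrt2)\max(\|f\|,\|g\|)$ since $\|e(t)\|\le\sqrt2$. Hence $A$ is a closed subalgebra, and $A\cong\{(f,g):f(0)=g(0)\}\cong C[-1,1]$. By the background fact $A$ is amenable.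

Suppose $S:[0,1]\to GL_2(\mathbb C)$ is continuous and $SAS^{-1}$ is self-adjoint. For $t>0$ its fiber $\operatorname{span}\{1,S(t)e(t)S(t)^{-1}\}$ is a commutative C$^*$-algebra. A normal idempotent is self-adjoint, so $S(t)e(t)S(t)^{-1}$ is self-adjoint. With $h=S^*S$ this says $h(t)e(t)=e(t)^*h(t)$. Let $t\to0$ along $\sin(1/t)=0$: $h(0)$ commutes with $e_{11}$, so $h(0)=\mathrm{diag}(p,r)$. Let $t\to0$ along $\sin(1/t)=1$:
$$\begin{pmatrix}p&p\\0&0\end{pmatrix}=\begin{pmatrix}p&0\\p&0\end{pmatrix},$$
so $p=0$. This contradicts the invertibility of $h(0)$.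

Could we give up continuity and work in $\ell^\infty(X)\otimes\mathbb M_d$? Then arbitrary fiberwise choices fail for another reason: $SAS^{-1}$ is self-adjoint only if $x\mapsto h(x)^{-1}a(x)^*h(x)$ lies in $A$ for every $a\in A$, where $h=S^*S$. Take $A=C[0,1]\otimes\mathbb M_2$, and $S(x)=1$ for $x\le\frac12$, $S(x)=\mathrm{diag}(1,2)$ for $x>\frac12$. Every fiber is $\mathbb M_2$, so every fiber of $SAS^{-1}$ is self-adjoint. But for $a=e_{12}$ the function $h^{-1}e_{21}h$ is $e_{21}$ for $x\le\frac12$ and $\frac14e_{21}$ for $x>\frac12$. It is not continuous, so $SAS^{-1}$ is not self-adjoint. The fiberwise choices must be coherent across $X$, and coherence is a condition on all of $A$ at once.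

The proof organizes coherence in two layers. On the open set $U$ where $A(x)=\mathbb M_d$, a coherent *continuous* field of inner products exists. Off $U$ only smaller matrix sizes matter, and an induction on $d$ replaces that part of $A$ by a C$^*$-algebra $B$. What remains is the gluing of the two layers: a bounded homomorphism $\tau:B\to Q$ into a corona-type C$^*$-algebra $Q=D/D_0$, for which we need a unitarizer. The standard way to get one is to average $\tau(g)^*\tau(g)$ over a group of unitaries. The average is a weak$^*$ limit, so it exists in $Q^{**}$, and nothing places it in $Q$. This is the exact point where the straightforward argument stops. To pass it, we use that (1) is linear, so that convexity brings *approximate* unitarizers back into $Q$, and that an element of $D/D_0$ is determined by behavior at infinity, so that a sequence of better and better approximate unitarizers can be spliced into an exact one. A sequence suffices because $B$ is separable.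

## 5. Averaging in the bidual, and coming back

**Lemma 3.** Let $B$ be a unital C$^*$-algebra satisfying $s_{2d}$, $Q\neq0$ a unital C$^*$-algebra, $\tau:B\to Q$ a unital bounded homomorphism, and $\gamma\ge\|\tau\|$. Put $\mathcal I=\{q\in Q_{sa}:\gamma^{-2}\le q\le\gamma^2\}$.

(a) There is a self-adjoint $h\in Q^{**}$ with $\gamma^{-2}\le h\le\gamma^2$ and $h\tau(b)=\tau(b^*)^*h$ for all $b\in B$.

(b) For all $b_1,\dots,b_n\in B$ and $\varepsilon>0$ there is $q\in\mathcal I$ with $\|q\tau(b_j)-\tau(b_j^*)^*q\|\le\varepsilon$ for $j\le n$.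

*Proof of (a).* First we find an amenable group of unitaries spanning $B^{**}$. The polynomial $s_{2d}$ is multilinear and multiplication in $B^{**}$ is separately weak$^*$-continuous, so replacing the variables one at a time shows that $B^{**}$ satisfies $s_{2d}$. Hence $B^{**}$ does not contain $d+1$ nonzero, mutually orthogonal, equivalent projections: these would generate a copy of $\mathbb M_{d+1}$, which violates $s_{2d}$. Nonzero summands of type II (by repeated halving), properly infinite summands, and summands of type I$_n$ with $n>d$ all contain such projections. By the type decomposition,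
$$B^{**}=\bigoplus_{k\le d}Z_k\otimes\mathbb M_k$$
with abelian von Neumann algebras $Z_k$, possibly $0$. Let $F_k$ be the group of signed permutation matrices. It spans $\mathbb M_k$: if $D_i$ is the diagonal matrix with $-1$ in place $i$ and $1$ elsewhere, and $\pi$ is a permutation matrix sending the $j$-th basis vector to the $i$-th, then $e_{ij}=\frac12(1-D_i)\pi$. Let
$$G=\Bigl\{\sum_kz_k\otimes f_k:\ z_k\in\mathcal U(Z_k),\ f_k\in F_k\Bigr\}\subset\mathcal U(B^{**}).$$
This is a group, a quotient of $\prod_k(\mathcal U(Z_k)\times F_k)$, which is an abelian group times a finite group. So $G$ is amenable as a discrete group. Its linear span is $B^{**}$: changing the sign of one $z_k$ and subtracting shows that the span contains $2z_k\otimes f_k$, the unitaries of $Z_k$ span $Z_k$, and $F_k$ spans $\mathbb M_k$.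

Now we average. The weak$^*$-continuous extension $\tau^{**}:B^{**}\to Q^{**}$ is a unital homomorphism, by separate weak$^*$-continuity of the products, and has norm $\|\tau\|$. Write $\tau$ for it. For $g\in G$ we have $\tau(g)^*\tau(g)\le\gamma^2$ and $\tau(g)^*\tau(g)\ge\|\tau(g^{-1})\|^{-2}\ge\gamma^{-2}$. Let $\mathsf m$ be a right-invariant mean on $\ell^\infty(G)$ and define $h\in Q^{**}$ by
$$\varphi(h)=\mathsf m\bigl(g\mapsto\varphi(\tau(g)^*\tau(g))\bigr)\qquad(\varphi\in Q^*).$$
For every state $\varphi$ of $Q$ the number $\varphi(h)$ is real and lies in $[\gamma^{-2},\gamma^2]$, so $h$ is self-adjoint and $\gamma^{-2}\le h\le\gamma^2$. For $g_0\in G$ the functional $\varphi(\tau(g_0)^*\,\cdot\,\tau(g_0))$ on $Q^{**}$ is again normal, so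
$$\varphi\bigl(\tau(g_0)^*h\tau(g_0)\bigr)=\mathsf m\bigl(g\mapsto\varphi(\tau(gg_0)^*\tau(gg_0))\bigr)=\varphi(h).$$
Thus $\tau(g_0)^*h\tau(g_0)=h$, that is, $h\tau(g_0)=\tau(g_0^{-1})^*h=\tau(g_0^*)^*h$. Both $b\mapsto h\tau(b)$ and $b\mapsto\tau(b^*)^*h$ are linear and $G$ spans $B^{**}$, so the identity holds for all $b\in B^{**}$.

*Proof of (b).* By Kaplansky density the unit ball of $Q_{sa}$ is weak$^*$-dense in that of $(Q^{**})_{sa}$. Writing $h=\frac{\gamma^2+\gamma^{-2}}2+\frac{\gamma^2-\gamma^{-2}}2h'$ with $-1\le h'\le1$, we see that $h$ is a weak$^*$ limit of a net $(q_i)$ in $\mathcal I$. Then $q_i\tau(b_j)-\tau(b_j^*)^*q_i\to h\tau(b_j)-\tau(b_j^*)^*h=0$ weak$^*$ in $Q^{**}$; as these elements lie in $Q$, this is weak convergence in $Q$. So $0\in Q^n$ is in the weak closure of the set $\{(q\tau(b_j)-\tau(b_j^*)^*q)_{j\le n}:q\in\mathcal I\}$. This set is convex, because $\mathcal I$ is convex and (1) is linear in $h$. By Mazur's theorem $0$ is in its norm closure. $\square$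

## 6. The inductive statement

*Reduction to the unital case.* Let $A\subset C(X)\otimes\mathbb M_d$ be amenable. Then $A_1=A+\mathbb C1$ is closed, and it equals $A$ or is isomorphic to the unitization of $A$, so it is amenable. If $\rho:A_1\to B$ is an isomorphism onto a C$^*$-algebra, then $\rho(A)$ is a closed two-sided ideal of $B$, hence self-adjoint, so $A\cong\mathrm C^*$. Theorem A therefore follows from the next proposition, with $X_d=X$ and all other $X_k$ empty.

**Proposition P(d)** ($d\ge0$). Let $X_1,\dots,X_d$ be compact metrizable spaces (possibly empty), let $\mathfrak B=\bigoplus_{k=1}^dC(X_k)\otimes\mathbb M_k$, and let $A\subset\mathfrak B$ be a closed amenable subalgebra containing $1_{\mathfrak B}$. Then $A\cong\mathrm C^*$.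

Several matrix sizes are allowed because the induction will produce them. P(0) is trivial since $\mathfrak B=0$. Sections 7–13 assume $d\ge1$ and P(d−1), and prove P(d). We may assume $A\ne0$. Put $X=\bigsqcup_kX_k$ and view elements of $\mathfrak B$ as functions on $X$. As the $X_k$ are metrizable, $\mathfrak B$ and $A$ are separable. Let $(\Delta_\alpha)$ be an approximate diagonal of $A$ bounded by $K$; then $K\ge1$. Suprema over the empty set are $0$.

**Example 6.1 (to be followed through the proof).** Let $e=\begin{pmatrix}1&1\\0&0\end{pmatrix}$ and $A=\{a\in C[0,1]\otimes\mathbb M_2:a(0)\in\operatorname{span}\{1,e\}\}$. If $S$ is an invertible matrix with $SeS^{-1}=e_{11}$, then $SAS^{-1}$ is the C$^*$-algebra of functions that are diagonal at $0$. So $A\cong\mathrm C^*$, and $A$ is amenable. Here $A(0)=\operatorname{span}\{1,e\}$ and $A(x)=\mathbb M_2$ for $x>0$.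

## 7. Central polynomials cut out an ideal

**Step 1.** The purpose is to find inside $A$ an honest commutative C$^*$-algebra of scalar functions living on the part of $X$ where the fiber is all of $\mathbb M_d$. It supplies cut-off functions, and it tells us which points of that part are linked by $A$.

Let $U=\{x\in X_d:A(x)=\mathbb M_d\}$. If $a_1(x),\dots,a_{d^2}(x)$ form a basis of $\mathbb M_d$, then so do $a_1(x'),\dots,a_{d^2}(x')$ for $x'$ near $x$; so $U$ is open in $X$. Let $Z_0$ be the set of values of $c_d$ on $A$, and let $z=c_d(a_1,a_2,\dots)\in Z_0$.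

* On $X_k$ with $k<d$ we have $z=0$, since $c_d$ vanishes on $\mathbb M_k$.
* On $U$, $z(x)$ is scalar.
* Let $x\in X_d\setminus U$. Lemma 1, applied to evaluation at $x$, shows that invariant subspaces have invariant complements, so $\mathbb C^d=\bigoplus_iV_i$ with irreducible $A(x)$-modules $V_i$. If some $V_i$ had dimension $d$, then $\mathbb C^d$ would be irreducible and $A(x)=\mathbb M_d$ by Burnside, which is excluded. So every $V_i$ has dimension less than $d$, $c_d$ vanishes on the restrictions to $V_i$, and $z(x)=0$.

Hence $z\in C_0(U)\cdot1$. In particular $z$ is normal in $\mathfrak B$, and Lemma 2 gives $z^*\in A$. So the commutative C$^*$-algebra $\mathcal Z\subset C_0(U)\cdot1$ generated by $Z_0$ is contained in $A$, and it is central in $A$.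

*The space $Y$ and the map $q$.* Let $Y$ be the spectrum of $\mathcal Z$. Since $\mathcal Z$ is separable, $Y$ is locally compact Hausdorff and second countable, hence $\sigma$-compact, metrizable and paracompact. For $x\in U$ the values of $c_d$ on $A(x)=\mathbb M_d$ are not all zero, so evaluation at $x$ is a character of $\mathcal Z$. This defines $q:U\to Y$, and by Gelfand duality $\mathcal Z=\{g\circ q:g\in C_0(Y)\}$, where $g\circ q$ is regarded as a scalar function on $U$ extended by $0$. The map $q$ is continuous, since the topology of $Y$ is induced by $C_0(Y)$ and each $g\circ q$ is continuous.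

It is *proper*. If $L\subset Y$ is compact, choose $g\in C_c(Y)$ equal to $1$ on $L$; then $g\circ q\in C_0(U)$, and $q^{-1}(L)$ is a closed subset of the compact set $\{|g\circ q|\ge1\}$.

It is *closed*. Let $F\subset U$ be closed, $x_i\in F$ and $q(x_i)\to y$. By properness the $x_i$ lie in the compact set $q^{-1}(\{y\}\cup\{q(x_i):i\})$, so a subsequence converges to some $x\in F$, and $q(x)=y$.

It is *surjective*. Otherwise there is a nonzero $g\in C_c(Y)$ vanishing on the closed set $q(U)$, and $g\circ q=0$ contradicts Gelfand duality.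

For $O=Y\setminus q(U\setminus W)$, closedness of $q$ gives the localization principle:
$$\text{if } W\subset U\text{ is open and } q^{-1}(y_0)\subset W,\text{ then } q^{-1}(O)\subset W\text{ for some open }O\ni y_0. \tag{2}$$

**Claim 7.1.** For $x,x'\in U$: $q(x)=q(x')$ if and only if there is $T=T_{x',x}\in GL_d(\mathbb C)$ with $a(x')=Ta(x)T^{-1}$ for all $a\in A$. We then write $x\sim x'$.

*Proof.* If $T$ exists, then $z(x')=Tz(x)T^{-1}=z(x)$ for all $z\in Z_0$, since $z(x)$ is scalar. As $Z_0$ generates $\mathcal Z$, $q(x)=q(x')$. Suppose no $T$ exists. If the kernels of evaluation at $x$ and at $x'$ on $A$ were equal, then $a(x)\mapsto a(x')$ would be a well-defined automorphism of $\mathbb M_d$, inner by Skolem–Noether, and $T$ would exist. So the kernels are distinct. They are maximal two-sided ideals because $\mathbb M_d$ is simple; hence their sum is $A$, and $a\mapsto(a(x),a(x'))$ maps $A$ onto $\mathbb M_d\oplus\mathbb M_d$. Choose matrices $m_i$ with $c_d(m_1,m_2,\dots)\ne0$ and $a_i\in A$ with $a_i(x)=m_i$, $a_i(x')=0$. Then $z=c_d(a_1,a_2,\dots)\in Z_0$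 has $z(x)\ne0=z(x')$, so $q(x)\ne q(x')$. $\square$

Such $T$ is unique up to a nonzero scalar, because two choices differ by a matrix commuting with $A(x)=\mathbb M_d$.

*The ideal $J$.* Let $J=\overline{\operatorname{span}}\,\mathcal ZA$. It is a closed two-sided ideal of $A$, contained in $C_0(U)\otimes\mathbb M_d$.

**Claim 7.2.** For all $a\in A$,
$$\|a+J\|=r:=\sup_{x\in X\setminus U}\|a(x)\|. \tag{3}$$

*Proof.* "$\ge$" holds because elements of $J$ vanish off $U$. For "$\le$" let $\varepsilon>0$. The set $L=\{x\in X:\|a(x)\|\ge r+\varepsilon\}$ is compact and contained in $U$. Choose $g\in C_c(Y)$ with $0\le g\le1$ and $g=1$ on $q(L)$. Then $(g\circ q)a\in J$, and $a-(g\circ q)a$ vanishes on $L$ and has norm at most $\|a(x)\|<r+\varepsilon$ at $x\notin L$. So $\|a+J\|\le r+\varepsilon$. $\square$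

In Example 6.1, $U=(0,1]$. With $c_2=[x_1,x_2]^2$, the elements $te_{12},te_{21}\in A$ give $[te_{12},te_{21}]^2=t^4\cdot1\in Z_0$, so $\mathcal Z$ separates the points of $U$ and vanishes at none of them. Hence $\mathcal Z=C_0((0,1])\cdot 1$, $q$ is the identity, $J=C_0((0,1])\otimes\mathbb M_2$, and $\|a+J\|=\|a(0)\|$.

## 8. The quotient sees only smaller matrices

**Step 2.** The purpose is to apply P(d−1) to $C=A/J$. This algebra is not given as an algebra of functions with values in smaller matrices, so we manufacture a function representation.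

$C$ is a unital separable algebra with an approximate diagonal bounded by $K$. For $1\le k\le d-1$ let $X_k'$ be the space of contractive unital homomorphisms $C\to\mathbb M_k$ in the point-norm topology. It is compact, being closed in a product of balls, and metrizable since $C$ is separable. Evaluation gives a contractive unital homomorphism
$$\hat E:C\to\bigoplus_{k\le d-1}C(X_k')\otimes\mathbb M_k,\qquad \hat E(c)(\pi)=\pi(c).$$

**Claim 8.1.** For all $c\in C$,
$$\|c\|\le(2K+1)\|\hat E(c)\|. \tag{4}$$

*Proof.* Let $c=a+J$. By (3) it suffices to bound $\|a(x)\|$ for $x\in X\setminus U$. For such $x$ evaluation kills $J$, and by (3) it factors through a contractive homomorphism of $C$. If $x\in X_k$ with $k<d$, this homomorphism is a point of $X_k'$, and $\|a(x)\|\le\|\hat E(c)\|$. If $x\in X_d\setminus U$, then by Burnside $A(x)$ has a proper nonzero invariant subspace $V$, and Lemma 1 gives an idempotent $P$ onto $V$ commuting with $A(x)$, $\|P\|\le K$. The restrictions of evaluation at $x$ to the invariant subspaces $V$ and $\ker P$ are, in orthonormal bases,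 contractive unital homomorphisms of $C$ into matrices of size between $1$ and $d-1$, that is, points of the spaces $X_k'$. As $a(x)=a(x)P+a(x)(1-P)$,
$$\|a(x)\|\le\|a(x)|_V\|\,\|P\|+\|a(x)|_{\ker P}\|\,\|1-P\|\le(2K+1)\|\hat E(c)\|.\qquad\square$$

So $C$ is isomorphic to $\hat E(C)$, a closed amenable subalgebra of $\bigoplus_{k\le d-1}C(X_k')\otimes\mathbb M_k$ containing the unit. By P(d−1) there is an isomorphism $\theta:C\to B$ onto a C$^*$-algebra $B$, which is unital and separable.

For $d=1$ we have $U=X_1=X$, because $1\in A$; then $C=0$ and $B=0$, in accordance with P(0). In Example 4.1, where $d=2$, no fiber is $\mathbb M_2$, so $U=\emptyset$ and $J=0$. The map $\hat E$ forgets the oscillating position of $e(t)$ and records only the characters of $A\cong C[-1,1]$.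

## 9. Intertwiners are uniformly well-conditioned

**Step 3.** When $x\sim x'$, the matrix $T_{x',x}$ relates the fibers at $x$ and $x'$. The purpose is to bound its condition number by a constant depending only on $K$; otherwise no bounded inner products compatible with $\sim$ could exist.

**Claim 9.1.** If $x\sim x'$ and $T=T_{x',x}$, then $\|T\|\|T^{-1}\|\le K^2$.

*Proof.* Pass to a subnet so that the images of $\Delta_\alpha$ under evaluation at $x$ in both factors converge in $\mathbb M_d\otimes\mathbb M_d$, say to $\sum_lp_l\otimes r_l$. Put $F(R)=\sum_lp_lRr_l$. Since $a\Delta_\alpha-\Delta_\alpha a\to0$, $F(R)$ commutes with $A(x)=\mathbb M_d$. So $F(R)$ is scalar, and $F(R)=\operatorname{tr}(GR)1$ for some $G\in\mathbb M_d$. Since $m(\Delta_\alpha)\to1$, $F(1)=1$, that is, $\operatorname{tr}G=1$.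

Now we mix the two points. The maps
$$a\otimes b\mapsto a(x')Rb(x)=Ta(x)T^{-1}Rb(x),\qquad a\otimes b\mapsto a(x)Rb(x')=a(x)RTb(x)T^{-1}$$
have norm at most $\|R\|$ on $A\hat\otimes A$. Applied to $\Delta_\alpha$ they converge to $TF(T^{-1}R)$ and $F(RT)T^{-1}$. Hence
$$|\operatorname{tr}(GT^{-1}R)|\,\|T\|\le K\|R\|,\qquad|\operatorname{tr}(GRT)|\,\|T^{-1}\|\le K\|R\|. \tag{5}$$
Let $T=u\,\mathrm{diag}(t_1,\dots,t_d)\,w$ be a singular value decomposition, with $t_1\ge\dots\ge t_d>0$, and let $G'=wGw^*$. For a diagonal unitary $\omega$ insert $R=u\omega w$ in the first inequality of (5): then $T^{-1}R=w^*\mathrm{diag}(t_i^{-1})\omega w$ and $\operatorname{tr}(GT^{-1}R)=\sum_iG'_{ii}\omega_i/t_i$. Insert $R=w^*\omega u^*$ in the second: then $RT=w^*\omega\,\mathrm{diag}(t_i)w$ and $\operatorname{tr}(GRT)=\sum_iG'_{ii}\omega_it_i$. Choosing the phases $\omega_i$ so that all terms are nonnegative, and using $\|T\|=t_1$ and $\|T^{-1}\|=1/t_d$,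
$$\sum_i|G'_{ii}|\frac{t_1}{t_i}\le K,\qquad\sum_i|G'_{ii}|\frac{t_i}{t_d}\le K.$$
By Cauchy–Schwarz, $\sqrt{t_1/t_d}\,\sum_i|G'_{ii}|\le K$, while $\sum_i|G'_{ii}|\ge|\operatorname{tr}G'|=1$. So $t_1/t_d\le K^2$. $\square$

## 10. A continuous compatible field of inner products on $U$

**Step 4.** The purpose is to choose inner products $h(x)$ on the fibers over $U$, continuously and with uniform bounds, such that every intertwiner $T_{x',x}$ becomes, up to a positive scalar, a unitary. Put $\kappa=2K^4$.

**Claim 10.1.** There is a continuous $h:U\to\mathbb M_d$ with $\kappa^{-1}\le h(x)\le\kappa$ and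
$$h(x')=|\det T|^{2/d}\,T^{-*}h(x)T^{-1}\qquad\text{whenever }x\sim x',\ T=T_{x',x}. \tag{6}$$

The right side does not change when $T$ is multiplied by a scalar: $|\det\lambda T|^{2/d}=|\lambda|^2|\det T|^{2/d}$.

*Proof.* Condition (6) is linear in $h$. It and the bounds are preserved under convex combinations with coefficients $g\circ q$, since $q(x)=q(x')$ when $x\sim x'$. As $Y$ is paracompact, a locally finite partition of unity on $Y$ reduces the claim to a local one: for every $y_0\in Y$ find an open $O\ni y_0$ and such an $h$ on $q^{-1}(O)$.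

Fix $x_0\in q^{-1}(y_0)$ and $a_1,\dots,a_d\in A$ with $a_i(x_0)=e_{i1}$. Let $W_0\subset U$ be the set of $x$ for which $a_1(x)$ has exactly one eigenvalue, counted with multiplicity, in $\{|\lambda-1|<\frac12\}$ and none on the boundary circle. It is open, it contains $x_0$ because $a_1(x_0)=e_{11}$, and it is a union of $\sim$-classes because $a_1(x)$ and $a_1(x')$ are similar when $x\sim x'$. On $W_0$ the Riesz projection $e(x)$ of $a_1(x)$ for this disc is continuous and of rank one. For $0\ne v\in e(x)\mathbb C^d$ let $S(x)$ be the matrix with columns $a_1(x)v,\dots,a_d(x)v$; it is defined up to a nonzero scalar. Where it is invertible put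
$$h_0(x)=|\det S(x)|^{2/d}\,(S(x)S(x)^*)^{-1}.$$
This does not depend on the scalar. It is continuous, because near any point one may take $v=e(x)w$ with a fixed vector $w$.

*Compatibility.* If $x\sim x'$, then $e(x')=Te(x)T^{-1}$, so $Tv$ may be used at $x'$. Since $a_i(x')Tv=Ta_i(x)v$, we get $S(x')=TS(x)$ for this choice. In particular $S(x')$ is invertible exactly when $S(x)$ is, and $h_0(x')=|\det T|^{2/d}T^{-*}h_0(x)T^{-1}$.

*Bounds on the fiber over $y_0$.* At $x_0$ take $v$ to be the first basis vector; then $S(x_0)=1$ and $h_0(x_0)=1$. For $x\in q^{-1}(y_0)$ and $T=T_{x,x_0}$ we get $h_0(x)=|\det T|^{2/d}(TT^*)^{-1}$. Scale $T$ so that $|\det T|=1$. Its singular values then satisfy $t_1\ge1\ge t_d$ and, by Claim 9.1, $t_1/t_d\le K^2$. So all $t_i\in[K^{-2},K^2]$, and the eigenvalues of $h_0(x)$ lie in $[K^{-4},K^4]\subset(\kappa^{-1},\kappa)$. Thus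
$$W=\{x\in W_0:\det S(x)\ne0,\ \kappa^{-1}<h_0(x)<\kappa\}$$
is open and contains $q^{-1}(y_0)$. By (2) there is an open $O\ni y_0$ with $q^{-1}(O)\subset W$, and $h_0$ has the required properties on $q^{-1}(O)$. $\square$

## 11. The ideal $J$ is isomorphic to a C$^*$-algebra

**Step 5.** The purpose is to use $h$ to carry $A|_U$ into a C$^*$-algebra $D$ in such a way that $J$ goes isomorphically onto an ideal $D_0$.

Let $s=h^{1/2}$ on $U$. For $x\sim x'$ let $u_{x',x}=|\det T|^{-1/d}s(x')Ts(x)^{-1}$. It is unitary, since by (6)
$$u_{x',x}^*u_{x',x}=|\det T|^{-2/d}s(x)^{-1}T^*h(x')Ts(x)^{-1}=s(x)^{-1}h(x)s(x)^{-1}=1,$$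
and it is unique up to a phase. Let
$$D=\{f\in C_b(U,\mathbb M_d):\ f(x')=u_{x',x}f(x)u_{x',x}^*\ \text{for all }x\sim x'\},\qquad D_0=D\cap C_0(U,\mathbb M_d).$$
$D$ is a unital C$^*$-algebra, $D_0$ is a closed ideal of it, and $D$ is closed under multiplication by $\phi\circ q$ for $\phi\in C_b(Y)$. Define
$$\Phi:A\to D,\qquad\Phi(a)=s\,a|_U\,s^{-1}.$$
The values lie in $D$. Indeed $u_{x',x}s(x)=|\det T|^{-1/d}s(x')T$, and $s(x)^{-1}u_{x',x}^*$ is the inverse of this matrix, so
$$u_{x',x}\Phi(a)(x)u_{x',x}^*=s(x')Ta(x)T^{-1}s(x')^{-1}=\Phi(a)(x').$$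
$\Phi$ is a unital homomorphism with $\|\Phi\|\le\kappa$, since $\|s(x)\|$ and $\|s(x)^{-1}\|$ are at most $\kappa^{1/2}$.

**Claim 11.1.** $\Phi|_J:J\to D_0$ is an isomorphism.

*Proof.* $\Phi(J)\subset D_0$. As elements of $J$ vanish off $U$ and $a|_U=s^{-1}\Phi(a)s$, we have $\|a\|\le\kappa\|\Phi(a)\|$ for $a\in J$. So $\Phi|_J$ is injective with closed range, and it suffices to show that $\Phi(J)$ is dense in $D_0$.

Let $f\in D_0$ and $\varepsilon>0$. For $y\in Y$ pick $x\in q^{-1}(y)$ and $a_y\in A$ with $\Phi(a_y)(x)=f(x)$, which is possible because $A(x)=\mathbb M_d$. Both functions lie in $D$, so they agree on all of $q^{-1}(y)$. By (2) there is an open $O_y\ni y$ with $\|\Phi(a_y)-f\|<\varepsilon$ on $q^{-1}(O_y)$. The set $\{x:\|f(x)\|\ge\varepsilon\}$ is compact, and so is its image under $q$. Choose finitely many $y_j$ and $0\le g_j\in C_c(O_{y_j})$ with $\sum_jg_j\le1$ on $Y$ and $\sum_jg_j=1$ on this image. Then $a=\sum_j(g_j\circ q)a_{y_j}\in J$ and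
$$\Phi(a)-f=\sum_j(g_j\circ q)(\Phi(a_{y_j})-f)-\Bigl(1-\sum_jg_j\circ q\Bigr)f.$$
The first sum has norm at most $\varepsilon$. The second term can be nonzero only where $\|f(x)\|<\varepsilon$. So $\|\Phi(a)-f\|\le2\varepsilon$. $\square$

## 12. A unitarizer in the corona

**Step 6.** Both layers are now C$^*$-algebras, $D_0$ for $J$ and $B$ for $A/J$. They are glued along a homomorphism that is only bounded. The purpose is to find a unitarizer for it, in $Q$ and not merely in $Q^{**}$, with a good lift to $D$.

Let $Q=D/D_0$. Since $\Phi(J)\subset D_0$, we obtain a unital bounded homomorphism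
$$\tau:B\to Q,\qquad\tau(\theta(a+J))=\Phi(a)+D_0 .$$
Because $\|\Phi(a)+D_0\|\le\inf_{j\in J}\|\Phi(a+j)\|\le\kappa\|a+J\|$, we have $\|\tau\|\le\kappa\|\theta^{-1}\|$.

In Example 6.1, $\sim$ is equality, so $h=1$ satisfies Claim 10.1, $D=C_b((0,1],\mathbb M_2)$ and $\Phi(a)=a|_U$. The C$^*$-algebra $B$ is $\mathbb C^2$, and $\tau(\lambda,\mu)$ is the class of the constant function $\lambda e+\mu(1-e)$. Since $e\ne e^*$, $\tau$ is not a $*$-homomorphism. By Example 1.1 with $s=1$, the constant $H=\begin{pmatrix}1&1\\1&2\end{pmatrix}$ gives a unitarizer. In general there is no such formula.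

**Claim 12.1.** There is $H\in D$ with $\delta\le H\le M$ for some $\delta,M>0$ whose image $\dot H\in Q$ satisfies $\dot H\tau(b)=\tau(b^*)^*\dot H$ for all $b\in B$.

*Proof.* If $Q=0$ take $H=1$. Otherwise $\|\tau\|\ge1$ because $\tau$ is unital. Put $M=\|\tau\|^2$ and $\delta=\|\tau\|^{-2}$.

*Approximate solutions in $Q$.* By Amitsur–Levitzki $A$ satisfies $s_{2d}$, hence so does $B\cong A/J$. Let $(b_j)_{j\ge1}$ be dense in $B$; here separability is used. By Lemma 3(b) with $\gamma=\|\tau\|$ there are $h_n\in Q_{sa}$ with $\delta\le h_n\le M$ and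
$$\|h_n\tau(b_j)-\tau(b_j^*)^*h_n\|\le\frac1n\qquad(j\le n).$$

*Lifting.* Take a self-adjoint lift of $h_n$ to $D$, namely the self-adjoint part of any lift, and apply the function $t\mapsto\min(\max(t,\delta),M)$ to it. This gives $H_n\in D$ with $\delta\le H_n\le M$. It still lifts $h_n$, because the function fixes $h_n$. Let $t_j,t_j'\in D$ be lifts of $\tau(b_j),\tau(b_j^*)$. For $j\le n$ the element $H_nt_j-t_j'^*H_n$ has quotient norm at most $1/n$, so it differs by less than $2/n$ in norm from some $f_{n,j}\in D_0$. The sets $\{x:\|f_{n,j}(x)\|\ge1/n\}$ are compact in $U$. Let $L_n\subset Y$ be the union over $j\le n$ of their images under $q$. It is compact, and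
$$\|(H_nt_j-t_j'^*H_n)(x)\|<\frac3n\qquad\text{if }j\le n\text{ and }q(x)\notin L_n. \tag{7}$$

*Splicing.* The idea is to use $H_n$ only outside $L_n$, moving to larger $n$ as $q(x)$ goes to infinity in $Y$. Since $Y$ is locally compact and $\sigma$-compact, there are compact sets $Y_1\subset Y_2\subset\cdots$ with $L_n\subset Y_n\subset\operatorname{int}Y_{n+1}$ and $\bigcup_nY_n=Y$. Choose $\chi_n\in C_c(Y)$ with $0\le\chi_n\le1$, $\chi_n=1$ on $Y_n$ and $\operatorname{supp}\chi_n\subset\operatorname{int}Y_{n+1}$, and put $\chi_0=0$. Let $\varphi_n=\chi_{n+1}-\chi_n$ for $n\ge0$. Then $\varphi_n\ge0$, since $\chi_{n+1}=1$ on $Y_{n+1}\supset\operatorname{supp}\chi_n$. The sum $\sum_n\varphi_n=1$ is locally finite: the partial sums are $\chi_{N+1}$, and on $\operatorname{int}Y_N$ all $\varphi_n$ with $n\ge N$ vanish. For $n\ge1$ we have $\varphi_n=0$ on $Y_n\supset L_n$. With $H_0:=H_1$ put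
$$H=\sum_{n\ge0}(\varphi_n\circ q)H_n .$$
This is continuous, satisfies $\delta\le H\le M$, and lies in $D$.

*Verification.* Fix $j$, let $N\ge j$, $N\ge1$, and let $q(x)\notin Y_{N+1}$. Then $\chi_n(q(x))=0$ for $n\le N$, so only indices $n\ge N$ contribute to $H$ at $x$. For each contributing $n$ we have $\varphi_n(q(x))\ne0$, so $q(x)\notin L_n$; also $j\le N\le n$. By (7) and linearity,
$$\|(Ht_j-t_j'^*H)(x)\|\le\sum_{n\ge N}\varphi_n(q(x))\,\frac3n\le\frac3N .$$
Since $q^{-1}(Y_{N+1})$ is compact and $N$ is arbitrarily large, $Ht_j-t_j'^*H$ vanishes at infinity, so it lies in $D_0$. Thus $\dot H\tau(b_j)=\tau(b_j^*)^*\dot H$ for every $j$, and density of $(b_j)$ gives the claim. $\square$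

## 13. The pullback algebra

**Step 7.** The purpose is to assemble $D$, $B$ and the repaired gluing map into one C$^*$-algebra isomorphic to $A$.

Let $k=H^{1/2}\in D$ with image $\dot k\in Q$. By Section 1, $\sigma:=\dot k\,\tau(\cdot)\,\dot k^{-1}:B\to Q$ is a $*$-homomorphism. Hence
$$E=\{(f,b)\in D\oplus B:\ f+D_0=\sigma(b)\}$$
is a C$^*$-algebra. Define
$$\Psi:A\to E,\qquad\Psi(a)=\bigl(k\Phi(a)k^{-1},\ \theta(a+J)\bigr).$$
The values lie in $E$, because the class of $k\Phi(a)k^{-1}$ in $Q$ is $\dot k\,\tau(\theta(a+J))\,\dot k^{-1}$. So $\Psi$ is a bounded homomorphism.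

*Injective.* If $\Psi(a)=0$, then $a\in J$ and $\Phi(a)=0$, so $a=0$ by Claim 11.1.

*Surjective.* Given $(f,b)\in E$, choose $a_0\in A$ with $\theta(a_0+J)=b$. Both $\Phi(a_0)$ and $k^{-1}fk$ have image $\tau(b)$ in $Q$, so $\Phi(a_0)-k^{-1}fk\in D_0=\Phi(J)$; say it equals $\Phi(j)$ with $j\in J$. Then $\Psi(a_0-j)=(k\,k^{-1}fk\,k^{-1},b)=(f,b)$.

By the open mapping theorem $A\cong E$. This proves P(d) for all $d$, and with it Theorem A. $\blacksquare$

## 14. Constants depending only on $d$ and $K$

**Addendum.** There is a function $\beta_d(K)$ such that, in P(d), if $A$ has an approximate diagonal bounded by $K$, then the isomorphism $\Psi:A\to E$ can be chosen with $\|\Psi\|,\|\Psi^{-1}\|\le\beta_d(K)$.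

*Proof.* Put $\beta_0=1$ and argue by induction, with all $\beta_d\ge1$. The case $A=0$ is trivial, and otherwise $K\ge1$.

The algebra $\hat E(C)$ has an approximate diagonal bounded by $K$, because $A\to C$ and $\hat E:C\to\hat E(C)$ are contractive and surjective. So by induction and (4) we may choose $\theta$ with $\|\theta\|\le\beta_{d-1}(K)$ and $\|\theta^{-1}\|\le(2K+1)\beta_{d-1}(K)$. Then
$$\|\tau\|\le\kappa\|\theta^{-1}\|\le\tau_0:=\kappa(2K+1)\beta_{d-1}(K),\qquad\|k\|\|k^{-1}\|\le(M/\delta)^{1/2}=\|\tau\|^2\le\tau_0^2;$$
if $Q=0$, then $k=1$ and the last bound holds since $\tau_0\ge1$. Hence $\|\Psi\|\le\max(\tau_0^2\kappa,\beta_{d-1}(K))$.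

For the inverse, let $\|(f,b)\|\le1$ in the surjectivity argument. Since $\|a_0+J\|\le(2K+1)\beta_{d-1}(K)$, one may take $\|a_0\|\le\lambda:=2(2K+1)\beta_{d-1}(K)$. Then
$$\|j\|\le\kappa\|\Phi(j)\|\le\kappa\bigl(\|\Phi(a_0)\|+\|k^{-1}fk\|\bigr)\le\kappa(\kappa\lambda+\tau_0^2),$$
so $\|\Psi^{-1}\|\le\lambda+\kappa(\kappa\lambda+\tau_0^2)$. With $\kappa=2K^4$, put
$$\beta_d(K)=\max\bigl(\tau_0^2\kappa,\ \beta_{d-1}(K),\ \lambda+\kappa(\kappa\lambda+\tau_0^2)\bigr).\qquad\square$$

## 15. Separable algebras over arbitrary compact spaces: proof of Theorem B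

**(1)⇒(2).** The purpose is to reduce to a metrizable base. Let $(a_n)$ be dense in $A$ and let $X_1$ be the image of $X$ under $x\mapsto(a_n(x))_n$. As a compact subset of a countable product of matrix balls, $X_1$ is compact metrizable. Each $a_n$, and so each $a\in A$, factors through $X_1$, and $A$ becomes isometrically a closed subalgebra of $C(X_1)\otimes\mathbb M_d$. Apply Theorem A.

**(2)⇒(1)** is the background fact stated in Section 1.

**(3)⇒(2).** The map $a\mapsto SaS^{-1}$ is bounded with bounded inverse, so it is an isomorphism of $A$ onto the C$^*$-algebra $SAS^{-1}$.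

**(2)⇒(3).** The purpose is to apply Lemma 3(a) at every point of $X$ with *one and the same* C$^*$-algebra $B$; this provides the coherence that was missing in Section 4. The case $X=\emptyset$ is trivial. By the background fact $A$ is amenable, hence so is $A+\mathbb C1$. The latter is separable, so it is $\cong\mathrm C^*$ by (1)⇒(2). If $S(A+\mathbb C1)S^{-1}$ is a C$^*$-algebra, then its closed ideal $SAS^{-1}$ is self-adjoint. So we may assume $1\in A$.

Let $\rho:B\to A$ be an isomorphism from a C$^*$-algebra $B$; then $B$ is unital and satisfies $s_{2d}$. Put $M=\|\rho\|^2$ and $\delta=\|\rho\|^{-2}$. For $x\in X$ apply Lemma 3(a) to $b\mapsto\rho(b)(x)$ from $B$ to $\mathbb M_d=\mathbb M_d^{**}$, with $\gamma=\|\rho\|$. It shows that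
$$\Gamma(x)=\{h\in\mathbb M_d:\ \delta\le h\le M,\ h\,\rho(b)(x)=\rho(b^*)(x)^*h\ \ \forall b\in B\}$$
is not empty. Choose $h(x)\in\Gamma(x)$ and put $S=h^{1/2}$. By Section 1, at every $x$ the map $b\mapsto S(x)\rho(b)(x)S(x)^{-1}$ respects adjoints. So $b\mapsto S\rho(b)S^{-1}$ is a $*$-homomorphism $B\to\ell^\infty(X)\otimes\mathbb M_d$. Its image is $SAS^{-1}$, which is therefore a C$^*$-subalgebra. Moreover
$$\sup_x\|S(x)\|\cdot\sup_x\|S(x)^{-1}\|\le(M/\delta)^{1/2}=\|\rho\|^2 .$$

*The bound.* If $A+\mathbb C1$ has an approximate diagonal bounded by $K$, realize $A+\mathbb C1$ isometrically in $C(X_1)\otimes\mathbb M_d$ as above and take for $\rho$ the inverse of the isomorphism $\Psi$ of the Addendum. Then $\|\rho\|\le\beta_d(K)$, and the bound is $\beta_d(K)^2$.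

*Borel choice.* Let $X$ be metrizable. If $x_n\to x$, $h_n\in\Gamma(x_n)$ and $h_n\to h$, then $h\in\Gamma(x)$, since each $\rho(b)$ is continuous. So $\Gamma$ has closed graph, with values in the compact metric space $\{h:\delta\le h\le M\}$. For closed $F$ the set $\{x:\Gamma(x)\cap F\ne\emptyset\}$ is the projection of a closed subset of a compact space, hence closed. An open $F$ is a countable union of closed sets, so for open $F$ this set is $F_\sigma$. The Kuratowski–Ryll-Nardzewski theorem gives a Borel selection $h$, and $S=h^{1/2}$ is Borel.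

**The two limits of the theorem.** That $S$ cannot be chosen continuous in general, even for $A$ commutative, $X=[0,1]$ and $d=2$, is Example 4.1. That separability cannot be dropped is the Choi–Farah–Ozawa algebra in $\ell^\infty\otimes\mathbb M_2$, which is amenable and not $\cong\mathrm C^*$. $\blacksquare$

## 16. Subhomogeneous C$^*$-algebras

**Corollary.** Every separable amenable closed subalgebra of a subhomogeneous C$^*$-algebra is $\cong\mathrm C^*$.

*Proof.* Subhomogeneous means that the dimensions of the irreducible representations are bounded, say by $d$. Taking a family $I$ of irreducible representations that separates the points of the C$^*$-algebra, and placing each in a corner of $\mathbb M_d$, embeds the C$^*$-algebra in $\ell^\infty(I)\otimes\mathbb M_d=C(\beta I)\otimes\mathbb M_d$. Theorem B, (1)⇒(2), applies to the subalgebra. $\square$
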